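# Cyclic projections onto convex sets with no common point: bounded and convergent differences

## The two theorems

Let $H$ be a real Hilbert space, $N\ge 2$, and let $C_1,\dots,C_N\subseteq H$ be closed, convex and nonempty, with nearest point mappings $P_1,\dots,P_N$. Indices are cyclic: $C_{N+1}=C_1$, $P_{N+1}=P_1$. The sets need not intersect. From $x_0\in H$ the method of cyclic projections produces
$$x_1^1=P_1x_0,\qquad x_{i+1}^n=P_{i+1}x_i^n\ (1\le i<N),\qquad x_1^{n+1}=P_1x_N^n .$$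
We also write $x_{N+1}^n:=x_1^{n+1}$, so that $x_{i+1}^n=P_{i+1}x_i^n$ holds for all $1\le i\le N$. Put
$$d_i^n:=x_{i+1}^n-x_i^n,\qquad d^n:=(d_1^n,\dots,d_N^n),\qquad e^n:=x_1^{n+1}-x_1^n=\sum_{i=1}^N d_i^n,\qquad \kappa:=\sqrt{N(N-1)/2}\ge1,$$
where $H^N$ carries the norm $\|Z\|^2=\sum_i\|Z_i\|^2$.

**Theorem 1.** Let $a\in H$ and $c_i\in C_i$ be arbitrary. Put $\gamma:=(\sum_i\|c_i-a\|^2)^{1/2}$, $M:=(2\|x_1^1-a\|^2+4\gamma^2)^{1/2}$ and $U:=\max\{\|e^1\|,\,2\sqrt2\,\kappa M\}$. Then for all $n\ge1$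
$$\|e^n\|\le\sqrt2\,U\,n^{-1/2},\qquad \|d^n\|\le\gamma+\sqrt{\gamma^2+4UM}.$$
In particular, the sequence $(x_{i+1}^n-x_i^n)_{n\ge1}$ is bounded for every $i$ and every starting point.

The second theorem says that the differences converge, and names the limit. For $Z\in H^N$ let $(RZ)_i:=Z_{i-1}$, with $(RZ)_1:=Z_N$. Let $\Delta^\perp:=\{Z\in H^N:\sum_iZ_i=0\}$, let $Q$ be the orthogonal projection of $H^N$ onto $\Delta^\perp$, and put
$$\mathcal K:=C_2\times\dots\times C_N\times C_1,\qquad W:=\overline{Q(\mathcal K)} .$$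
We shall show that there is exactly one $w\in W$ with
$$\langle (I-R)w,\,u-w\rangle\ge0\qquad\text{for all }u\in W. \tag{1}$$
Put $g:=(I-R)w$. Then $\sum_ig_i=0$, and $g$ depends only on the sets $C_i$.

**Theorem 2.** For every starting point and every $i$:

1. $x_{i+1}^n-x_i^n\to g_i$ in norm;
2. $\|x_i^n\|=o(\sqrt n)$ and $\|x_1^{n+1}-x_1^n\|=o(n^{-1/2})$;
3. if $T:=P_1P_N\cdots P_2$ has a fixed point $y$, then $\|x_1^{n+1}-x_1^n\|\le4(8\kappa+1)\|x_1^1-y\|/n$ for all $n\ge1$.

The exponent $\tfrac12$ in the second claim of part 2 cannot be improved, already for $N=2$.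

## Steps, sweeps and displacements

One *sweep* of the method takes $x_1^n$ through $C_2,\dots,C_N$ and back to $C_1$. It is the map $T$, so $x_1^{n+1}=Tx_1^n$. The vector $d^n$ lists the $N$ steps of the $n$-th sweep, and $e^n$ is the net displacement over it.

The bounded differences conjecture, stated in "On the method of cyclic projections for convex sets in Hilbert space" (https://carma.newcastle.edu.au/jon/Preprints/Talks/Alternating%20Projections/cyclic%20projections.pdf), says that every $(d_i^n)_n$ is bounded. Theorem 1 proves it. Two facts are given there as known: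

- (a) If $N=2$, then $x_2^n-x_1^n\to P_{\overline{C_2-C_1}}(0)$ and $x_1^{n+1}-x_2^n\to-P_{\overline{C_2-C_1}}(0)$ in norm. Here $P_D$ is the projection onto $D$.
- (b) If $\bigcap_iC_i\ne\emptyset$, then all $x_{i+1}^n-x_i^n\to0$ in norm.

Part 1 of Theorem 2 contains both; we check this once $w$ has been constructed.

It is not obvious that the differences stay bounded. The points $x_i^n$ themselves may run off to infinity, as an example below shows, and if the points on $C_1$ and those on $C_2$ both escape, they could conceivably separate. Theorem 2 says that the points move at a speed tending to zero and that the shape of the sweep freezes.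

## Points, three lines, and a hyperbola

**Single points.** If $C_i=\{c_i\}$, then $d_i^n=c_{i+1}-c_i$ for every $n$. Here $\mathcal K$ is the single point $c=(c_2,\dots,c_N,c_1)$ and $W=\{Qc\}$, so $w=Qc$. The map $Q$ subtracts the mean of the coordinates, and $I-R$ does not see means, so $g=(I-R)c$. Its $i$-th coordinate is $c_{i+1}-c_i$, as it should be.

**Three lines in the plane.** Let $C_1=\{t=0\}$, $C_2=\{s=0\}$ and $C_3=\{s+t=1\}$ in $\mathbb R^2$ with coordinates $(s,t)$. From $x_1^1=(s,0)$ the first sweep is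
$$(s,0)\to(0,0)\to(\tfrac12,\tfrac12)\to(\tfrac12,0).$$
So $T$ is constant, and from $n=2$ on
$$d^n=g=\big((-\tfrac12,0),\ (\tfrac12,\tfrac12),\ (0,-\tfrac12)\big),$$
which sums to zero.

A natural guess is that the limiting cycle minimises $\sum_i\|c_{i+1}-c_i\|^2$ over $c_i\in C_i$. It does not. For the cycle above this sum is $\frac14+\frac12+\frac14=1$, whereas the points $(\frac14,0)$, $(0,\frac14)$, $(\frac12,\frac12)$ give $\frac18+\frac5{16}+\frac5{16}=\frac34$. So for $N=3$ the limit cannot in general be found by minimising this energy. This is why the limit is described by a variational inequality with the non-symmetric operator $I-R$.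

**A line and a hyperbola.** Let $C_1=\{t=0\}$ and $C_2=\{s>0,\ t\ge1/s\}$ in $\mathbb R^2$, and start at $x_1^1=(s_1,0)$ with $s_1=1$. The nearest point of $C_2$ to $(s_n,0)$ is $(\sigma,1/\sigma)$, where $\sigma>0$ minimises $(\sigma-s_n)^2+\sigma^{-2}$. The condition is $\sigma-s_n=\sigma^{-3}$, which has exactly one root since $\sigma-\sigma^{-3}$ increases from $-\infty$ to $\infty$. Projecting back to $C_1$ gives $s_{n+1}=\sigma$, so
$$s_{n+1}=s_n+s_{n+1}^{-3},\qquad d_1^n=(s_{n+1}^{-3},s_{n+1}^{-1}),\qquad d_2^n=(0,-s_{n+1}^{-1}),\qquad e^n=(s_{n+1}^{-3},0).$$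
The sequence $s_n$ increases. A finite limit $s$ would satisfy $s^{-3}=0$, so $s_n\to\infty$. The iterates are unbounded and the differences tend to $0$. The same computation, applied to a fixed point, shows that $T$ has none. Moreover
$$s_n^4=s_{n+1}^4(1-s_{n+1}^{-4})^4=s_{n+1}^4-4+O(s_{n+1}^{-4}),$$
so $s_{n+1}^4-s_n^4\to4$ and, averaging, $s_n\sim(4n)^{1/4}$ and $\|e^n\|\sim(4n)^{-3/4}$. This agrees with part 2 of Theorem 2. It also shows that the rate $O(1/n)$ of part 3 can fail when $T$ has no fixed point.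

## Two inequalities for nearest points

Let $P$ be the projection onto a closed convex nonempty set $D\subseteq H$. Two textbook facts carry most of the argument:
$$\langle Px-x,\,c-Px\rangle\ge0\qquad\text{for all }c\in D, \tag{2}$$
$$\|Px-Py\|^2+\|(x-Px)-(y-Py)\|^2\le\|x-y\|^2. \tag{3}$$
Inequality (2) characterises $Px$ among the points of $D$. Inequality (3) follows from it. Apply (2) at $x$ with $c=Py$ and at $y$ with $c=Px$, and add, to get $\langle(x-Px)-(y-Py),Px-Py\rangle\ge0$. Then expand the square of $x-y=(Px-Py)+\big((x-Px)-(y-Py)\big)$. Note that (3) says more than that $P$ is nonexpansive: it also controls how much the step $Px-x$ changes with $x$.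

We package a sweep as one point. Let
$$X^n:=(x_2^n,\dots,x_N^n,x_{N+1}^n)\in\mathcal K,\qquad \delta^n:=d^{n+1}-d^n .$$
Applying (2) to each $x_{i+1}^n=P_{i+1}x_i^n$ and adding over $i$ gives
$$\langle d^n,\,c-X^n\rangle\ge0\qquad\text{for all }c\in\mathcal K. \tag{4}$$

## The energy inequality, and why it stops at $n^{1/4}$

If $T$ had a fixed point $y$, boundedness would be immediate. By (3) the $P_i$ are nonexpansive, so $T$ is too, and $\|x_1^n-y\|$ is nonincreasing. The orbit is then bounded, and so are all the $d_i^n$. But the hyperbola example has no fixed point. The sensible substitute is to compare the orbit with arbitrary points $c_i\in C_i$. This is the first half of the proof of Theorem 1.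

Replacing $C_i$ by $C_i-a$ and $x_0$ by $x_0-a$ translates all iterates by $-a$ and leaves $d^n,e^n$ unchanged. So **we assume $a=0$ until Theorem 1 is proved.**

**Step 1 (energy inequality).** *The purpose is to bound the growth of $x_1^n$ and the average of $\|d^n\|^2$.* Test (4) with $c=(c_2,\dots,c_N,c_1)$:
$$\sum_i\langle d_i^n,x_{i+1}^n\rangle\le\sum_i\langle d_i^n,c_{i+1}\rangle\le\gamma\|d^n\| .$$
Since $d_i^n=x_{i+1}^n-x_i^n$, we have $2\langle d_i^n,x_{i+1}^n\rangle=\|x_{i+1}^n\|^2-\|x_i^n\|^2+\|d_i^n\|^2$. Summed over $i$ the first two terms telescope, and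
$$\|d^n\|^2-2\gamma\|d^n\|\le\|x_1^n\|^2-\|x_1^{n+1}\|^2. \tag{5}$$
We use two lower bounds for the left side. First, $t^2-2\gamma t\ge-\gamma^2$, so $\|x_1^{n+1}\|^2\le\|x_1^n\|^2+\gamma^2$ and
$$\|x_1^n\|^2\le\|x_1^1\|^2+\gamma^2(n-1)\le M^2n . \tag{6}$$
Second, $t^2-2\gamma t\ge\frac12t^2-2\gamma^2$, because the difference is $\frac12(t-2\gamma)^2$. Summing (5) over $1\le n\le m$ gives $\frac12\sum_{n\le m}\|d^n\|^2-2\gamma^2m\le\|x_1^1\|^2$, hence
$$\sum_{n=1}^m\|d^n\|^2\le2\|x_1^1\|^2+4\gamma^2m\le M^2m\qquad(m\ge1). \tag{7}$$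

**Step 2 (displacements decrease, steps settle).** *The purpose is to control $e^n$ and the changes $\delta^n$.* Apply (3) with $P=P_{i+1}$ to the points $x_i^{n+1}$ and $x_i^n$:
$$\|x_{i+1}^{n+1}-x_{i+1}^n\|^2+\|d_i^{n+1}-d_i^n\|^2\le\|x_i^{n+1}-x_i^n\|^2 .$$
Sum over $i=1,\dots,N$. The terms telescope from $x_1^{n+1}-x_1^n=e^n$ to $x_{N+1}^{n+1}-x_{N+1}^n=x_1^{n+2}-x_1^{n+1}=e^{n+1}$, so
$$\|e^{n+1}\|^2+\|\delta^n\|^2\le\|e^n\|^2 . \tag{8}$$
Thus $\|e^n\|$ is nonincreasing, and $\sum_{n\ge m}\|\delta^n\|^2\le\|e^m\|^2$ for every $m$.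

Can we finish from here? Estimate the right side of (5) by
$$\|x_1^n\|^2-\|x_1^{n+1}\|^2\le\|e^n\|\big(\|x_1^n\|+\|x_1^{n+1}\|\big)\le\|e^1\|\cdot2M\sqrt{n+1}.$$
Solving the quadratic inequality for $\|d^n\|$ gives only $\|d^n\|=O(n^{1/4})$. The average bound (7) does not repair this on its own. A scalar sequence with $t_n=n^{1/4}$ when $n$ is a perfect square and $t_n=0$ otherwise satisfies $\sum_{n\le m}t_n^2=\sum_{k\le\sqrt m}k\le m$ and is unbounded.

The estimate shows exactly what is missing. The points grow at most like $\sqrt n$, so **we need $\|e^n\|=O(n^{-1/2})$**. Monotonicity of $\|e^n\|$ alone gives no rate.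

## Testing a sweep against the previous sweep

So far (4) has been used only with a fixed $c$. But $X^{n-1}$ also lies in $\mathcal K$. Testing the $n$-th sweep against the $(n-1)$-st produces $\|e^n\|^2$ with a favourable sign, and an error that involves $\delta^{n-1}$, which is square-summable by (8) with tail controlled by $e$ itself.

**Step 3 (key inequality).** *The purpose is to bound $\|e^n\|^2$ by $\|d^n\|\,\|\delta^{n-1}\|$.* Let $n\ge2$. Counting back from the end of the sweep, $x_{i+1}^n=x_{N+1}^n-\sum_{j>i}d_j^n$, and likewise for $n-1$. Also $x_{N+1}^n-x_{N+1}^{n-1}=x_1^{n+1}-x_1^n=e^n$. Subtracting,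
$$x_{i+1}^n-x_{i+1}^{n-1}=e^n-\sum_{j=i+1}^N\delta_j^{n-1}\qquad(1\le i\le N). \tag{9}$$
Now (4) with $c=X^{n-1}$, together with (9) and $\sum_id_i^n=e^n$, gives
$$0\ge\sum_i\langle d_i^n,x_{i+1}^n-x_{i+1}^{n-1}\rangle=\|e^n\|^2-\sum_{i<j}\langle d_i^n,\delta_j^{n-1}\rangle .$$
There are $N(N-1)/2=\kappa^2$ pairs $i<j$. By Cauchy–Schwarz,
$$\sum_{i<j}\|d_i^n\|\|\delta_j^{n-1}\|\le\kappa\Big(\sum_{i<j}\|d_i^n\|^2\|\delta_j^{n-1}\|^2\Big)^{1/2}\le\kappa\|d^n\|\|\delta^{n-1}\|,$$
so
$$\|e^n\|^2\le\kappa\,\|d^n\|\,\|\delta^{n-1}\|\qquad(n\ge2). \tag{10}$$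

**Step 4 ($\|e^n\|\le\sqrt2\,Un^{-1/2}$).** *The purpose is to turn (10) into a rate by summing over a dyadic block.* Let $m\ge1$. Since $\|e^n\|$ is nonincreasing, (10) and Cauchy–Schwarz give
$$m\|e^{2m}\|^2\le\sum_{n=m+1}^{2m}\|e^n\|^2\le\kappa\Big(\sum_{n=m+1}^{2m}\|d^n\|^2\Big)^{1/2}\Big(\sum_{n=m}^{2m-1}\|\delta^n\|^2\Big)^{1/2}\le\kappa M\sqrt{2m}\,\|e^m\| .$$
The first bracket was bounded by (7), the second by (8). Put $r_m:=\sqrt m\,\|e^m\|$ and multiply by $2$:
$$r_{2m}^2\le2\sqrt2\,\kappa M\,r_m\le U\,r_m . \tag{11}$$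
If $r_m\le U$, then $r_{2m}^2\le U^2$, so $r_{2m}\le U$. Since $r_1=\|e^1\|\le U$, induction gives $r_{2^k}\le U$ for all $k\ge0$. For general $n$ choose $k$ with $2^k\le n<2^{k+1}$. By monotonicity,
$$\|e^n\|\le\|e^{2^k}\|\le U2^{-k/2}\le\sqrt2\,U\,n^{-1/2}.$$

**Step 5 (the differences are bounded).** *The purpose is to put the new rate into the estimate that stopped at $n^{1/4}$.* By (5), Step 4 and (6),
$$\|d^n\|^2-2\gamma\|d^n\|\le\|e^n\|\big(\|x_1^n\|+\|x_1^{n+1}\|\big)\le\sqrt2\,U\,n^{-1/2}\cdot2M\sqrt{n+1}\le4UM,$$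
because $\sqrt{(n+1)/n}\le\sqrt2$. Completing the square, $(\|d^n\|-\gamma)^2\le\gamma^2+4UM$, so $\|d^n\|\le\gamma+\sqrt{\gamma^2+4UM}$. This proves Theorem 1. $\blacksquare$

## The variational inequality for $w$

We turn to Theorem 2, and no longer assume $a=0$. First we record what $R$ and $Q$ do.

The orthogonal complement of $\Delta^\perp$ is the diagonal $\{(z,\dots,z)\}$, so $(QZ)_i=Z_i-\frac1N\sum_jZ_j$. The operator $I-R$ takes cyclic differences, $((I-R)Z)_i=Z_i-Z_{i-1}$. It maps $H^N$ into $\Delta^\perp$ and vanishes on the diagonal; hence $(I-R)Q=I-R$. For example, if $N=2$, then $\Delta^\perp=\{(z,-z)\}$, $Q(c_2,c_1)=\frac12(c_2-c_1,c_1-c_2)$, and $(I-R)(z,-z)=2(z,-z)$.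

Since $R$ is an isometry, $\|(I-R)Z\|^2=2\|Z\|^2-2\langle RZ,Z\rangle$, that is,
$$\langle(I-R)Z,Z\rangle=\tfrac12\|(I-R)Z\|^2\qquad(Z\in H^N). \tag{12}$$
On $\Delta^\perp$ the differences determine $Z$ with a bound. If $Z\in\Delta^\perp$, then $Z_i=\frac1N\sum_j(Z_i-Z_j)$. Each $Z_i-Z_j$ is, up to sign, a sum of at most $N-1$ distinct coordinates of $(I-R)Z$, so $\|Z_i-Z_j\|\le\sqrt N\,\|(I-R)Z\|$ by Cauchy–Schwarz. Hence $\|Z_i\|\le\sqrt N\,\|(I-R)Z\|$ for each $i$, and
$$\|Z\|\le N\|(I-R)Z\|\qquad(Z\in\Delta^\perp). \tag{13}$$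
By (12) and (13), $\langle(I-R)Z,Z\rangle\ge\frac1{2N^2}\|Z\|^2$ on $\Delta^\perp$.

**Existence and uniqueness of $w$.** The set $W$ is nonempty, closed and convex in $\Delta^\perp$, and the bilinear form $\langle(I-R)\cdot,\cdot\rangle$ on $\Delta^\perp$ is bounded and coercive. The Lions–Stampacchia theorem then gives exactly one $w\in W$ with (1). Here it takes only a few lines. By (2) and its converse, $w\in W$ satisfies (1) if and only if $w=P_W\big(w-\frac12(I-R)w\big)$. For $Z\in\Delta^\perp$, (12) and (13) give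
$$\big\|Z-\tfrac12(I-R)Z\big\|^2=\|Z\|^2-\tfrac12\|(I-R)Z\|^2+\tfrac14\|(I-R)Z\|^2\le\Big(1-\frac1{4N^2}\Big)\|Z\|^2 .$$
Since $P_W$ is nonexpansive, $Z\mapsto P_W(Z-\frac12(I-R)Z)$ is a strict contraction of the complete space $W$. It has exactly one fixed point.

**How (a) and (b) follow from part 1.** If $z\in\bigcap_iC_i$, then $(z,\dots,z)\in\mathcal K$ and $0\in W$. Putting $u=0$ in (1) and using (12) gives $-\frac12\|(I-R)w\|^2\ge0$, so $g=0$ and, by (13), $w=0$; this is (b). If $N=2$, then $I-R=2I$ on $\Delta^\perp$, and (1) says $w=P_W(0)$. Since $W=\{\frac12(z,-z):z\in\overline{C_2-C_1}\}$, we get $w=\frac12(z^*,-z^*)$ with $z^*=P_{\overline{C_2-C_1}}(0)$, and $g=2w=(z^*,-z^*)$; this is (a).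

**The closure in $W$ is needed.** For the line and the hyperbola, $C_2-C_1=\{(\alpha,\beta):\beta>0\}$. So $w=0$, which lies in $W$ but not in $Q(\mathcal K)$. In the proof we therefore approximate $w$ by points $Qc$ with $c\in\mathcal K$, at the price of a small $\eta$.

## Norm convergence of the differences

*This section proves part 1 and the first claim of part 2.* The plan is to show that $\xi^n:=QX^n\in W$ almost solves (1), and to let coercivity do the rest.

**Step 6 (the steps are almost $(I-R)\xi^n$).** For $i\ge2$ the $i$-th coordinate of $(I-R)X^n$ is $x_{i+1}^n-x_i^n=d_i^n$. The first is $x_2^n-x_{N+1}^n=x_2^n-x_1^n-e^n=d_1^n-e^n$. Since $(I-R)X^n=(I-R)\xi^n$,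
$$d^n=(I-R)\xi^n+(e^n,0,\dots,0). \tag{14}$$
By Theorem 1, $e^n\to0$ and $D:=\sup_n\|d^n\|<\infty$. By (14), also $A:=\sup_n\|(I-R)\xi^n\|<\infty$.

**Step 7 (comparing $\xi^n$ with $w$).** *The purpose is an energy inequality centred at $w$.* Let $\eta>0$. Choose $c\in\mathcal K$ with $\|Qc-w\|\le\eta$, and let $p\in C_2$ be its first coordinate. By (4) and (14),
$$0\ge\langle d^n,X^n-c\rangle=\langle(I-R)\xi^n,\xi^n-Qc\rangle+\langle e^n,x_2^n-p\rangle .$$
Here $X^n-c$ was replaced by $Q(X^n-c)$ because $(I-R)\xi^n\in\Delta^\perp$. By (12) and by (1) with $u=\xi^n$,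
$$\tfrac12\|(I-R)(\xi^n-w)\|^2=\langle(I-R)(\xi^n-w),\xi^n-w\rangle\le\langle(I-R)\xi^n,\xi^n-w\rangle .$$
Splitting $\xi^n-w=(\xi^n-Qc)+(Qc-w)$, the right side is at most $-\langle e^n,x_2^n-p\rangle+A\eta$. Finally $x_2^n-p=(x_1^n-p)+d_1^n$ and
$$2\langle e^n,x_1^n-p\rangle=\|x_1^{n+1}-p\|^2-\|x_1^n-p\|^2-\|e^n\|^2 .$$
Altogether
$$\|(I-R)(\xi^n-w)\|^2\le\|x_1^n-p\|^2-\|x_1^{n+1}-p\|^2+\|e^n\|^2+2D\|e^n\|+2A\eta . \tag{15}$$

The difficulty is the difference of squares in (15). It is at most $\|e^n\|(\|x_1^n-p\|+\|x_1^{n+1}-p\|)$. With what Theorem 1 gives, this is $O(n^{-1/2})\cdot O(n^{1/2})$: bounded, but not small. So one of the two factors has to be improved. Inequality (15) itself does this for the second factor.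

**Step 8 ($\|x_i^n\|=o(\sqrt n)$).** Drop the left side of (15) and sum over $1\le n\le m$:
$$\|x_1^{m+1}-p\|^2\le\|x_1^1-p\|^2+\sum_{n=1}^m\big(\|e^n\|^2+2D\|e^n\|\big)+2A\eta\,m .$$
Divide by $m$. Since $e^n\to0$, the averages of $\|e^n\|^2+2D\|e^n\|$ tend to $0$. As $p$ is fixed once $\eta$ is, $\limsup_n\|x_1^n\|^2/n\le2A\eta$. The left side does not involve $\eta$, and $A$ does not depend on $\eta$, so $\|x_1^n\|=o(\sqrt n)$. The differences are bounded, so $\|x_i^n\|=o(\sqrt n)$ for every $i$.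

**Step 9 (convergence).** Fix $\eta$ and its $p$ again. Now
$$\|x_1^n-p\|^2-\|x_1^{n+1}-p\|^2\le\|e^n\|\big(\|x_1^n-p\|+\|x_1^{n+1}-p\|\big)=O(n^{-1/2})\,o(n^{1/2})\to0 .$$
So (15) gives $\limsup_n\|(I-R)(\xi^n-w)\|^2\le2A\eta$. This holds for every $\eta>0$, so $(I-R)\xi^n\to(I-R)w=g$. By (14) and $e^n\to0$, $d^n\to g$ in norm, which is part 1. By (13), moreover, $\xi^n\to w$. $\blacksquare$

## The rate $o(n^{-1/2})$

*This section proves the second claim of part 2.* In the key inequality (10) we replace $\|d^n\|$, which is only bounded, by $\|d^n-g\|$, which tends to $0$. The cost is a telescoping term.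

**Step 10 (refined key inequality).** Put $a_n:=\langle g,\xi^n-w\rangle$. By (1), $a_n\ge0$, and $a_n\to0$ since $\xi^n\to w$. Because $g\in\Delta^\perp$,
$$\langle g,X^{n-1}-X^n\rangle=\langle g,\xi^{n-1}-\xi^n\rangle=a_{n-1}-a_n .$$
Let $n\ge2$. In $\langle d^n,X^{n-1}-X^n\rangle\ge0$, which is (4), write $d^n=(d^n-g)+g$. By (9) and $\sum_i(d_i^n-g_i)=e^n$,
$$\langle d^n-g,X^{n-1}-X^n\rangle=-\|e^n\|^2+\sum_{i<j}\langle d_i^n-g_i,\delta_j^{n-1}\rangle .$$
Estimating the double sum as in Step 3,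
$$\|e^n\|^2\le\kappa\|d^n-g\|\,\|\delta^{n-1}\|+a_{n-1}-a_n\qquad(n\ge2). \tag{16}$$

**Step 11 (dyadic blocks again).** Let $\sigma_m:=\sup_{n>m}\|d^n-g\|$, so $\sigma_m\to0$. Sum (16) over $m<n\le2m$. By Cauchy–Schwarz and (8), $\sum_{n=m}^{2m-1}\|\delta^n\|\le\sqrt m\,\|e^m\|$; and $a_m-a_{2m}\le a_m$. Hence
$$m\|e^{2m}\|^2\le\kappa\sigma_m\sqrt m\,\|e^m\|+a_m,\qquad\text{that is,}\qquad r_{2m}^2\le2\kappa\sigma_mr_m+2a_m .$$
By Theorem 1 the sequence $r_m=\sqrt m\,\|e^m\|$ is bounded, so $r_{2m}\to0$. For odd indices, $\|e^{2m+1}\|\le\|e^{2m}\|$ gives $r_{2m+1}\le\sqrt{(2m+1)/(2m)}\;r_{2m}\to0$. Thus $\|e^n\|=o(n^{-1/2})$. $\blacksquare$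

## The rate $1/n$ when $T$ has a fixed point

*This section proves part 3.* With a fixed point, both $\|d^n-g\|^2$ and $a_n$ turn out to be summable, and (16) gains accordingly.

**Step 12 (a fixed point gives $w$).** Let $Ty=y$, $y_1:=y$ and $y_{i+1}:=P_{i+1}y_i$, so $y_{N+1}=Ty=y_1$. Put $Y:=(y_2,\dots,y_{N+1})\in\mathcal K$. Since $y_{N+1}=y_1$, the $i$-th coordinate of $(I-R)Y$ is $y_{i+1}-y_i$ for every $i$, including $i=1$. So (2), summed over $i$, gives $\langle(I-R)Y,c-Y\rangle\ge0$ for all $c\in\mathcal K$. As $(I-R)Y=(I-R)QY\in\Delta^\perp$, this reads $\langle(I-R)QY,Qc-QY\rangle\ge0$. By density it extends from $Q(\mathcal K)$ to $W$. Since $QY\in W$, uniqueness gives $QY=w$. Hence $g_i=y_{i+1}-y_i$ and $a_n=\langle g,X^n-Y\rangle$.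

**Step 13 (summability).** From $x_i^n-y_i=(x_{i+1}^n-y_{i+1})-(d_i^n-g_i)$,
$$\|x_i^n-y_i\|^2=\|x_{i+1}^n-y_{i+1}\|^2+\|d_i^n-g_i\|^2+2\langle d_i^n,y_{i+1}-x_{i+1}^n\rangle+2\langle g_i,x_{i+1}^n-y_{i+1}\rangle .$$
The third term is nonnegative by (2), since $y_{i+1}\in C_{i+1}$. Sum over $i$; the squares telescope and the last terms add up to $2a_n$:
$$\|x_1^n-y\|^2\ge\|x_1^{n+1}-y\|^2+\|d^n-g\|^2+2a_n .$$
Sum over $n$, with $\rho:=\|x_1^1-y\|$:
$$\sum_{n\ge1}\big(\|d^n-g\|^2+2a_n\big)\le\rho^2 . \tag{17}$$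

**Step 14 (blocks of ratio four).** Let $m\ge1$. *We first choose a good starting index, then sum (16).* The $m$ nonnegative numbers $a_m,\dots,a_{2m-1}$ have sum at most $\rho^2/2$ by (17), so some $m'\in\{m,\dots,2m-1\}$ has $a_{m'}\le\rho^2/(2m)$. Sum (16) over $m'<n\le4m$. This range has at least $2m$ terms, and each left side is at least $\|e^{4m}\|^2$. With Cauchy–Schwarz, (17), (8) and $a_{4m}\ge0$,
$$2m\|e^{4m}\|^2\le\kappa\rho\|e^{m'}\|+a_{m'}\le\kappa\rho\|e^m\|+\frac{\rho^2}{2m}.$$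
Put $v_m:=m\|e^m\|$ and multiply by $8m$:
$$v_{4m}^2\le8\kappa\rho\,v_m+4\rho^2 .$$
Let $V:=(8\kappa+1)\rho$. Then $V^2-8\kappa\rho V=\rho V=(8\kappa+1)\rho^2\ge4\rho^2$, because $\kappa\ge1$. So $v_m\le V$ implies $v_{4m}\le V$. To start the induction, $T$ is nonexpansive and $Ty=y$, so $v_1=\|Tx_1^1-x_1^1\|\le\|Tx_1^1-Ty\|+\|y-x_1^1\|\le2\rho\le V$. Hence $v_{4^k}\le V$ for all $k\ge0$. For $4^k\le n<4^{k+1}$,
$$\|e^n\|\le\|e^{4^k}\|\le V4^{-k}\le\frac{4V}{n}=\frac{4(8\kappa+1)\|x_1^1-y\|}{n}. \qquad\blacksquare$$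

## Infinitely many pairs of nearly parallel lines

*It remains to show that the exponent $\frac12$ in part 2 cannot be improved.* We use $N=2$ and put one pair of lines in each of infinitely many planes, with angles shrinking geometrically, so that each time scale $n\approx2^k$ has its own slow plane.

Let $H=\bigoplus_{k\ge1}\mathbb R^2$ (Hilbert sum), $b_k=1/k$, and $\theta_k\in(0,\pi/2)$ with $\sin^2\theta_k=2^{-k}$. Let $C_1$ consist of the points of $H$ whose $k$-th component lies in $\{(s,0):s\in\mathbb R\}$ for every $k$, and $C_2$ of those whose $k$-th component lies in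
$$\{\sigma(\cos\theta_k,\sin\theta_k)+b_k(-\sin\theta_k,\cos\theta_k):\sigma\in\mathbb R\}$$
for every $k$. Then $C_1$ is a closed subspace. The set $C_2$ is a translate of a closed subspace by the vector with components $b_k(-\sin\theta_k,\cos\theta_k)$, which belongs to $H$ because $(b_k)\in\ell^2$. Both projections act plane by plane.

In the $k$-th plane, $(s,0)$ projects to the point of the second line with $\sigma=s\cos\theta_k$. Projecting back to the first line gives the first coordinate $s\cos^2\theta_k-b_k\sin\theta_k$. So $P_1P_2$ acts on first coordinates by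
$$s_k\mapsto s_k\cos^2\theta_k-b_k\sin\theta_k .$$
Start at $x_0=0$, so $x_1^1=0$. The first displacement in plane $k$ is $-b_k\sin\theta_k$, and each later one is $\cos^2\theta_k$ times its predecessor:
$$|e_k^n|=b_k\sin\theta_k\,(\cos^2\theta_k)^{n-1}=b_k2^{-k/2}(1-2^{-k})^{n-1}.$$
Given $n\ge2$, take $k=\lceil\log_2n\rceil\ge1$, so $2^{k-1}\le n\le2^k$. For real $m\ge2$, $m\ln(1-1/m)=-\sum_{j\ge1}\frac1{j\,m^{j-1}}$ is increasing in $m$, so $(1-1/m)^m\ge(1-\frac12)^2=\frac14$. Thus $(1-2^{-k})^{n-1}\ge(1-2^{-k})^{2^k}\ge\frac14$. Also $2^k\le2n$ gives $2^{-k/2}\ge1/\sqrt{2n}$. Therefore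
$$\|e^n\|\ge|e_k^n|\ge\tfrac14\,b_k\,2^{-k/2}\ge\frac1{4\sqrt2\,\lceil\log_2n\rceil\,\sqrt n}\qquad(n\ge2).$$
So $\|e^n\|=O(n^{-\beta})$ fails for every $\beta>\frac12$. This completes the proof of Theorem 2. $\blacksquare$

The example is consistent with part 3. A fixed point of $T=P_1P_2$ would need first coordinates $s_k=-b_k/\sin\theta_k=-2^{k/2}/k$, and this sequence is not in $\ell^2$; so $T$ has no fixed point here.
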